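# Linear waste of First Fit for item sizes uniform on $(0,u]$ with $u<1$

## 1. A threshold below one, tested on small lists

Bins have capacity $1$. First Fit (FF) takes items one at a time and puts each item into the lowest-indexed open bin that still has room for it; if no open bin has room, it opens a new one. Fix $u$ with $0<u\le 1$, and let the list $L_n$ consist of $n$ independent items, uniform on $(0,u]$. Write $FF(L_n)$ for the number of bins used, $s(L_n)$ for the total size of the items, and
$$W_n=FF(L_n)-s(L_n)$$
for the waste, that is, the total empty space in the bins used. First Fit *gives optimal packings for $u$* if $E[W_n]=o(n)$, and *gives non-optimal packings for $u$* otherwise. Equivalently, optimality says that $E[FF(L_n)]$ is asymptotic to $nu/2$, the expected total size, which is also the asymptotic expected value of the optimal number of bins.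

By a result of Bentley et al., First Fit gives optimal packings for $u=1$. What should one guess for $u<1$? Small items fill holes, so lowering $u$ ought to help, or at least not hurt at once. The first guess is therefore that FF stays optimal for $u$ slightly below $1$, and that if something goes wrong, it does so only below some threshold. The following conjecture (from http://repository.cmu.edu/cgi/viewcontent.cgi?article=2654&context=compsci) has room for exactly this.

**Conjecture.** There exists some $u_0\in[0.86,1]$ such that First Fit gives optimal packings for $u>u_0$ and non-optimal packings for $0.85<u<u_0$.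

Let us test the idea that smaller items pack better.

*One and two items.* Clearly $E[W_1]=1-u/2$, which decreases in $u$. For two items, $FF(L_2)=1+1\{x_1+x_2>1\}$. If $u\ge\frac12$, the set $\{x_1+x_2>1\}$ in the square $(0,u]^2$ is a triangle with legs $2u-1$, so
$$E[W_2]=1-u+\frac{(2u-1)^2}{2u^2}\qquad(\tfrac12\le u\le1).$$
This is $\frac12$ at $u=1$ and again at $u=\frac12$, about $0.463$ at $u=0.7$, and for $u<\frac12$ it is $1-u>\frac12$. There is no monotonicity, and fixed $n$ says nothing about growth in $n$ anyway.

*Constant sizes.* Suppose all items have the same size $v$. Then a bin that is closed for good has empty space $1-v\lfloor 1/v\rfloor$: none for $v=\frac12$, but $0.2$ for $v=0.4$. Shrinking the items can destroy a fit.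

*Items above $\frac12$.* Take $\frac12\le u\le1$. A bin holds at most one item larger than $\frac12$; the expected number of such items is $n\frac{u-1/2}{u}=n\left(1-\frac1{2u}\right)$, and $E[FF(L_n)]\ge E[s(L_n)]=nu/2$. So the expected number of bins without an item above $\frac12$ is at least
$$n\Big(\frac u2-1+\frac1{2u}\Big)=n\,\frac{(1-u)^2}{2u}.$$
At $u=1$ this lower bound is $0$. Since FF is optimal there, all but $o(n)$ bins (in expectation) consist of one item above $\frac12$ together with smaller ones. For every $u<1$ a positive fraction of the bins must be filled in another way. The deficit is small, about $0.0056\,n$ at $u=0.9$, but it is there for every $u<1$. This does not refute the guess, but it shows that $u=1$ has a structure that its neighbors lack.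

## 2. Non-optimality for every $u<1$

The guess is wrong.

**Theorem 1.** For every $u\in(0,1)$ there are $c>0$ and $n_0$ with $E[W_n]\ge cn$ for all $n\ge n_0$. More strongly, for every compact $I\subset(0,1)$ there are $c_I>0$ and $n_I$ such that $E[W_n]\ge c_In$ for all $u\in I$ and all $n\ge n_I$.

**Corollary 2.** The conjecture as stated, with $u_0=1$ allowed, is true with $u_0=1$, and this is the only admissible value of $u_0$. Any version that requires some $u_0<1$ is false. Together with the result of Bentley et al. for $u=1$: for $0<u\le1$, First Fit is optimal if and only if $u=1$.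

*Proof of Corollary 2 from Theorem 1.* First Fit is non-optimal for every $0<u<1$, in particular for all $0.85<u<1$. So $u_0=1$ satisfies the conjecture: its first half is vacuous, because no $u$ with $1<u\le1$ exists. If $u_0\in[0.86,1)$, then every $u\in(u_0,1)$ is non-optimal, so $u_0$ fails. The last sentence is immediate. $\square$

It remains to prove the second part of Theorem 1; the first part is the case $I=\{u\}$. Suppose the second part fails for some compact $I$. Then for every $h\ge1$ the choice $c_I=1/h$, $n_I=h$ fails: there are $u_h\in I$ and $n_h\ge h$ with $E[W_{n_h}]<n_h/h$ for the parameter $u_h$. Pass to a subsequence so that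
$$u_h\to u\in I\subset(0,1),\qquad n_h\to\infty,\qquad \frac{E[W_{n_h}]}{n_h}\to0. \tag{1}$$
From here on $u$ is this limit, and the aim is a contradiction. We look at the packing from a uniformly random time, let $h\to\infty$, and obtain a stationary process in which the waste has disappeared. Working in the limit replaces error terms by exact identities.

Three textbook facts are used. First, random elements of a compact metrizable space have a subsequence that converges in law. Second, the portmanteau theorem: if $X_h\to X$ in law and $f$ is bounded, then $\liminf E f(X_h)\ge E f(X)$ for lower semicontinuous $f$ (for example, indicators of open sets), $\limsup E f(X_h)\le Ef(X)$ for upper semicontinuous $f$ (indicators of closed sets), and $P(X_h\in B)\to P(X\in B)$ if the boundary of $B$ is null for $X$. Third, if two finite Borel measures on a compact metrizable space satisfy $\int f\,d\mu\ge\int f\,d\mu'$ for all continuous $f\ge0$, then $\mu\ge\mu'$ on all Borel sets.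

## 3. Running maxima of the gaps

This section chooses coordinates in which First Fit becomes a local rule. Fix $h$. Let $x_1,x_2,\dots$ be i.i.d. uniform on $(0,u_h]$. Bins $1,2,\dots$ all start with gap $1$; let $g_j(t)$ be the gap of bin $j$ after $t$ items, and $J(t)=FF(L_t)$ the number of nonempty bins. Put $M_0=0$ and
$$M_j(t)=\max_{l\le j}g_l(t),$$
which is nondecreasing in $j$ and nonincreasing in $t$. First Fit says exactly this: item $t+1$ goes to bin $j$ if and only if $M_{j-1}(t)<x_{t+1}\le M_j(t)$, and then $M_j(t)=g_j(t)$.

Bin indices grow without bound, so they are useless from a moving viewpoint. We name a bin by the time at which it was opened.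

**Definition.** For $0\le i\le t$ let $Z_{i,t}=M_{J(i)}(t)$, the largest gap at time $t$ among the bins that were nonempty at time $i$. For $1\le i\le t$ let $Y_{i,t}$ be the gap at time $t$ of the bin opened by item $i$ ("the bin born at $i$"), with $Y_{i,t}=0$ if item $i$ opened no bin. Put $Z_{i,t}=0$ for $i<0$, and $Y_{i,t}=0$, $x_i=0$ for $i\le0$.

*Example.* Let $u=0.9$ and let the items be $0.6,\,0.5,\,0.3,\,0.7,\,0.4$. Item 1 opens bin 1 (gap $0.4$), item 2 opens bin 2 (gap $0.5$), item 3 goes to bin 1 (gap $0.1$), item 4 opens bin 3 (gap $0.3$). At time $4$ the gaps are $0.1,0.5,0.3$, so $M_0,\dots,M_3=0,\,0.1,\,0.5,\,0.5$. Hence $Z_{0,4}=0$, $Z_{1,4}=0.1$, $Z_{2,4}=Z_{3,4}=Z_{4,4}=0.5$, and $Y_{1,4}=0.1$, $Y_{2,4}=0.5$, $Y_{3,4}=0$, $Y_{4,4}=0.3$. Item 5 satisfies $Z_{1,4}=0.1<0.4\le0.5=Y_{2,4}$, so it goes to the bin born at $2$. The final waste is $0.1+0.1+0.3=0.5=3-2.5$.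

The rules are as follows.

* **(R1)** $Z_{i,t+1}\le Z_{i,t}$, $\;Y_{i,t+1}\le Y_{i,t}$, $\;Z_{i,t}=\max(Z_{i-1,t},Y_{i,t})$.
* **(R2)** For $i\ge1$: if $x_i>Z_{i-1,i-1}$, then item $i$ opens a bin and $Y_{i,i}=1-x_i$; otherwise $Y_{i,i}=0$.
* **(R3)** For $1\le i\le t$: if $Z_{i-1,t}<x_{t+1}\le Y_{i,t}$ (item $t+1$ *hits* the bin born at $i$), then $Y_{i,t+1}=Y_{i,t}-x_{t+1}$; otherwise $Y_{i,t+1}=Y_{i,t}$.
* **(R4)** For $t\ge0$, the items $x_{t+1},x_{t+2},\dots$ are i.i.d. uniform and independent of $\mathcal F_t=\sigma(x_i,Z_{i,s},Y_{i,s}:i\le s\le t)$.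

In (R1) the last identity holds because $J(i)=J(i-1)$ if item $i$ opens no bin, and otherwise $J(i)=J(i-1)+1$ and the extra bin has gap $Y_{i,t}$. For (R2), item $i$ opens a bin iff no nonempty bin has room, that is, iff $x_i>M_{J(i-1)}(i-1)$. For (R3), if item $i$ opened a bin, item $t+1$ goes there iff $Z_{i-1,t}<x_{t+1}\le Z_{i,t}=\max(Z_{i-1,t},Y_{i,t})$, which is the stated condition; if item $i$ opened no bin, then $Y_{i,t}=0$ and the condition is never met. (R4) holds because $\mathcal F_t$ is generated by functions of $x_1,\dots,x_t$.

## 4. The packing seen from a random item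

This section builds the stationary limit. Let $\tau$ be uniform on $\{0,\dots,n_h-1\}$, independent of the items, and consider the shifted array
$$\big(x_{\tau+i},\;Z_{\tau+i,\tau+t},\;Y_{\tau+i,\tau+t}\big)_{i\le t,\ i,t\in\mathbb Z}.$$
In the example, if $\tau=4$, then the shifted array has at position $(0,0)$ the value $Z_{4,4}=0.5$, at position $(-3,0)$ the value $Z_{1,4}=0.1$, and at position $1$ the item $x_5=0.4$.

The shifted array is a random element of a countable product of copies of $[0,1]$, which is compact and metrizable. Along a subsequence of $h$, which we fix, it converges in law. We call the limit $(x,Z,Y)$. From now on these letters denote the limit, unless we say "before the limit".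

**Stationarity.** We check that the limit is invariant in law under $(i,t)\mapsto(i+1,t+1)$. The array seen from $\tau+1$ is the shift of the array seen from $\tau$, and the laws of $\tau$ and $\tau+1$ differ by $1/n_h$ in total variation. So for bounded continuous $f$ the expectations of $f$ at the array and at its shift differ by at most $2\|f\|_\infty/n_h\to0$.

**The rules survive.** We check that in the limit (R1)–(R4) hold a.s. for all integers $i\le t$, with the uniform law on $(0,u]$ in (R4). For fixed indices the rules hold before the limit with probability tending to $1$, since $P(\tau\ge m)\to1$ for every $m$.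

For (R4), let $f$ be continuous in finitely many coordinates of $\mathcal F_t$ and $g$ continuous in $m$ variables. Before the limit, given $\tau$ with $\tau+t\ge0$, the items after $\tau+t$ are i.i.d. uniform on $(0,u_h]$ and independent of the coordinates in $f$, with a law that does not depend on $\tau$. Hence $E[f\,g(x_{\tau+t+1},\dots,x_{\tau+t+m})]$ equals $E[f]$ times the expectation of $g$ under the product of uniform laws on $(0,u_h]$, up to $O(P(\tau+t<0))=o(1)$. Since $u_h\to u>0$, the product structure passes to the limit.

(R1) is given by closed conditions, so it passes to the limit. By (R2) and (R3), before the limit the array lies in the closed sets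
$$\{x_i\ge Z_{i-1,i-1},\,Y_{i,i}=1-x_i\}\cup\{x_i\le Z_{i-1,i-1},\,Y_{i,i}=0\},$$
$$\{Z_{i-1,t}\le x_{t+1}\le Y_{i,t},\,Y_{i,t+1}=Y_{i,t}-x_{t+1}\}\cup\{(x_{t+1}\le Z_{i-1,t}\text{ or }x_{t+1}\ge Y_{i,t}),\,Y_{i,t+1}=Y_{i,t}\}$$
with probability tending to $1$, so the limit lies in them a.s. In the limit, (R4) says that $x_i$ has a density and is independent of $Z_{i-1,i-1}$, and that $x_{t+1}$ has a density and is independent of $Z_{i-1,t}$ and $Y_{i,t}$. So the ties $x_i=Z_{i-1,i-1}$, $x_{t+1}=Z_{i-1,t}$ and $x_{t+1}=Y_{i,t}$ have probability $0$. Without ties the closed relations are (R2) and (R3).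

**The rate of new bins.** Here the assumption of small waste enters for the first time. Let
$$A_i=\{x_i>Z_{i-1,i-1}\}$$
("item $i$ opens a bin"). Before the limit, averaging over $\tau$ gives $P(x_{\tau+1}>Z_{\tau,\tau})=E[FF(L_{n_h})]/n_h$. The boundary of $\{x_1>Z_{0,0}\}$ lies in the null set $\{x_1=Z_{0,0}\}$, so
$$P(A_0)=P(A_1)=\lim_h\frac{E[FF(L_{n_h})]}{n_h}=\lim_h\Big(\frac{u_h}2+\frac{E[W_{n_h}]}{n_h}\Big)=\frac u2. \tag{2}$$

## 5. Small waste allows few record values

This section draws a second consequence from small waste. It is the statement that will be contradicted at the end.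

**Lemma 3.** Let $N_t$ be the number of distinct values in $[0,u)$ of $Z_{i,t}$, $i\le t$. Then $E[N_t]\le2$.

*Proof.* **Step 1: before the limit, few records are far apart.** At time $t$ let $0=r_0<r_1<\dots<r_K$ be the distinct values of $M_j(t)$, $0\le j\le J(t)$. An item of size in $(r_{\ell-1},r_\ell]$ goes to a nonempty bin with gap exactly $r_\ell$. For $0<\delta\le u_h$ put
$$\nu_\delta(t)=\#\{\ell\ge1:\ r_\ell\le u_h,\ r_\ell-r_{\ell-1}\ge\delta\}.$$
(In the example at time $4$ the records are $0,0.1,0.5$, and for $\delta=0.2$ only $r_2=0.5$ counts, so $\nu_{0.2}(4)=1$.) A well-separated record attracts items that leave a small gap, and small gaps are hard to repair. To measure this, let $B_{t+1}$ be the gap left by item $t+1$ if that item enters a nonempty bin of gap $\ge\delta$ and leaves a gap $<\delta$; otherwise $B_{t+1}=0$.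

For each $\ell$ counted in $\nu_\delta(t)$, an item with size in $(r_\ell-\delta,r_\ell]\subset(r_{\ell-1},r_\ell]$ enters a bin with gap $r_\ell\ge\delta$ and leaves $r_\ell-x_{t+1}\in[0,\delta)$. These intervals are disjoint for different $\ell$ and lie in $[0,u_h]$, so
$$E[B_{t+1}\mid x_1,\dots,x_t]\ \ge\ \nu_\delta(t)\,\frac1{u_h}\int_0^\delta y\,dy=\nu_\delta(t)\frac{\delta^2}{2u_h}. \tag{3}$$
On the other hand, a bin contributes to $\sum_{t<n}B_{t+1}$ at most once, because its gap never increases. Its contribution equals its gap at time $n$ plus the sizes of the items put into it afterwards, up to time $n$, and each of these is $<\delta$. Summing over bins,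
$$\sum_{t<n}B_{t+1}\ \le\ W_n+\sum_{t\le n}x_t1\{x_t<\delta\}.$$
The last sum has expectation $n\delta^2/(2u_h)$. Take expectations with $n=n_h$, use (3), and divide by $n_h\delta^2/(2u_h)$:
$$E[\nu_\delta(\tau)]=\frac1{n_h}\sum_{t<n_h}E[\nu_\delta(t)]\ \le\ 1+\frac{2u_hE[W_{n_h}]}{n_h\delta^2}\ \longrightarrow\ 1. \tag{4}$$

**Step 2: transfer to the limit.** We need a functional that passes to the limit and is controlled by $\nu_\delta$. By stationarity take $t=0$. For $m\ge1$ and $0<\delta<u/2$ let $N^{m,\delta}$ be the largest $p$ for which there are $-m\le i_1<\dots<i_p\le0$ with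
$$Z_{i_p,0}<u-\delta,\qquad Z_{i_{l+1},0}-Z_{i_l,0}>m\delta\quad(1\le l<p),$$
and $0$ if there is no such $p\ge1$. Then $N^{m,\delta}\le m+1$, and $\{N^{m,\delta}\ge p\}$ is open because it is defined by strict inequalities, so $N^{m,\delta}$ is lower semicontinuous.

Evaluate $N^{m,\delta}$ at the shifted array before the limit, on $\{\tau\ge m\}$, with $h$ so large that $u_h\ge u-\delta$ (so $\delta<u/2<u-\delta\le u_h$). Consider the interval $(Z_{\tau+i_l,\tau},Z_{\tau+i_{l+1},\tau}]$. Its endpoints are values $M_j(\tau)$, hence among the $r_\ell$. Any $r_\ell$ in it is attained as $M_j(\tau)$ with $J(\tau+i_l)<j\le J(\tau+i_{l+1})$, by monotonicity in $j$; there are at most $i_{l+1}-i_l\le m$ such $j$, so the interval contains at most $m$ of the $r_\ell$. The differences $r_\ell-r_{\ell-1}$ over these $r_\ell$ add up to the length of the interval, which exceeds $m\delta$. So one of them exceeds $\delta$, and its $r_\ell$ satisfies $r_\ell<u-\delta\le u_h$; it is counted in $\nu_\delta(\tau)$. The intervals for different $l$ are disjoint, hence $p-1\le\nu_\delta(\tau)$ and $N^{m,\delta}\le1+\nu_\delta(\tau)$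 on $\{\tau\ge m\}$. Before the limit, therefore,
$$E[N^{m,\delta}]\le1+E[\nu_\delta(\tau)]+(m+1)P(\tau<m).$$
By (4) and lower semicontinuity, $E[N^{m,\delta}]\le2$ in the limit.

**Step 3: remove the cutoffs.** As $\delta\downarrow0$ the conditions become weaker, so $N^{m,\delta}$ increases, and its limit is the number of distinct values in $[0,u)$ of $Z_{i,0}$, $-m\le i\le0$ (recall that $Z_{i,0}$ is nondecreasing in $i$). Let $\delta\downarrow0$, then $m\uparrow\infty$, and use monotone convergence twice. $\square$

## 6. The common limit $b$ of the running maxima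

This section shows that the maxima $Z_{i,t}$ settle at a single random level.

**Lemma 4.** There is a shift-invariant (mod null sets) random variable $b$ such that a.s. $Z_{i,t}\ge b$ for all $i\le t$; $Z_{i,t}\downarrow b$ as $t\to\infty$ for each $i$; and $Z_{i,t}\downarrow b$ as $i\to-\infty$ for each $t$. In particular $b$ is $\mathcal F_t$-measurable (mod null sets) for every $t$.

*Toy example.* Replace the uniform sizes by the constant size $0.4$. Each bin has gap $0.6$ after one item and $0.2$ after two. In the middle of a long list, $Z_{i,t}=0.2$ for $i<t$, and $Z_{t,t}$ alternates between $0.2$ and $0.6$. Here both limits are $b=0.2$.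

*Proof.* By (R1), $\zeta_i=\lim_{t\to\infty}Z_{i,t}$ exists and is nondecreasing in $i$. By stationarity $E[\zeta_{i+1}-\zeta_i]=0$, so a.s. all $\zeta_i$ coincide. Call the common value $b$; the shift maps $\zeta_0$ to $\zeta_1=\zeta_0$ a.s., so $b$ is invariant. Since $Z_{i,t}$ decreases in $t$, $Z_{i,t}\ge\zeta_i=b$. Now let $b_t=\lim_{i\to-\infty}Z_{i,t}\ge b$, which exists by monotonicity in $i$. By bounded convergence and stationarity,
$$E[b_t]=\lim_{i\to-\infty}E[Z_{i,t}]=\lim_{i\to-\infty}E[Z_{0,t-i}]=E[b],$$
so $b_t=b$ a.s. As $b_t$ is a limit of $\mathcal F_t$-measurable variables, the last claim follows. $\square$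

Three facts record what $b$ does. They are stated for item $0$ and hold for every item by stationarity.

* **(F1)** Item $0$ hits at most one bin; a hit implies $x_0>b$ and that $A_0$ fails. Also $A_0\subset\{x_0>b\}$.
* **(F2)** If $x_0>b$ and $A_0$ fails, then item $0$ hits a bin. Moreover $Y_{i,t}>0$ implies $A_i$; in particular a hit of the bin born at $i$ implies $A_i$.
* **(F3)** $Y_{i,t}\le Z_{i,t}\to b$ as $t\to\infty$.

For (F1): hitting the bin born at $i\le-1$ means $x_0\in(Z_{i-1,-1},Y_{i,-1}]\subset(Z_{i-1,-1},Z_{i,-1}]$, and these intervals are disjoint for different $i$. A hit gives $x_0>Z_{i-1,-1}\ge b$ and $x_0\le Z_{i,-1}\le Z_{-1,-1}$. On $A_0$ we have $x_0>Z_{-1,-1}\ge b$. For (F2): $x_0\le Z_{-1,-1}$ while $Z_{i,-1}\downarrow b<x_0$ as $i\to-\infty$, so there is $i\le-1$ with $Z_{i-1,-1}<x_0\le Z_{i,-1}=\max(Z_{i-1,-1},Y_{i,-1})$; hence $Z_{i,-1}=Y_{i,-1}$ and the bin born at $i$ is hit. If $Y_{i,t}>0$, then $Y_{i,i}>0$ by monotonicity, so $A_i$ holds by (R2). A hit requires $Y_{i,-1}\ge x_0>Z_{i-1,-1}\ge0$. (F3) is (R1) with Lemma 4.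

So the items of size at most $b$ neither open a bin nor hit a bin born at a finite time, and every item above $b$ does exactly one of the two.

## 7. Counting items per bin, and where the count stops

A natural attempt at a contradiction is to count how many items each bin receives. On $A_0$ let
$$\kappa=1+\#\{t\ge1:\ \text{item }t\text{ hits the bin born at }0\}.$$
For any event $\mathcal B\in\sigma(b)$, (F1), (F2), stationarity and the invariance of $b$ give
$$\begin{aligned}P(x_0>b,\mathcal B)&=P(A_0,\mathcal B)+\sum_{i<0}P(\text{item }0\text{ hits the bin born at }i,\ \mathcal B)\\&=P(A_0,\mathcal B)+\sum_{t>0}P(\text{item }t\text{ hits the bin born at }0,\ \mathcal B)=E[\kappa1_{A_0}1_{\mathcal B}].\end{aligned} \tag{5}$$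
The second equality shifts each term by $-i=t$; the third uses that a hit of the bin born at $0$ implies $A_0$. Since $x_0$ is uniform on $(0,u]$ and independent of $\mathcal F_{-1}$, and $b$ is $\mathcal F_{-1}$-measurable, (5) says
$$\frac{u-b}u=E[\kappa1_{A_0}\mid b]\qquad\text{a.s. on }\{b<u\}. \tag{6}$$

If $\kappa$ is forced to be a known number, then (6) computes $\pi(b)=P(A_0\mid b)$, which can be compared with $E[\pi(b)]=u/2$ from (2). Take $u=0.34$, and suppose $b=0.3$. All items of a bin born at a finite time exceed $0.3$, so there are at most three; by (F3) the final gap is at most $0.3$, so the sizes add up to at least $0.7>2\cdot0.34$, and there are at least three. Hence $\kappa=3$, and $\pi(b)=\frac13\cdot\frac{0.04}{0.34}\approx0.04$, far below $u/2=0.17$.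

The count stops when $\kappa$ is not forced. On $\{b=0\}$, (6) reads $E[\kappa1_{A_0}\mid b]=1$. This is perfectly compatible with $\pi(b)=u/2$: it says that a bin receives on average $2/u$ items, which must hold in any packing with negligible waste. The following definition separates the two situations.

**Definition.** Call $b$ *good* if $b<u$ and there is an integer $k\ge2$ with
$$kb<1<b+(k-1)u.$$

Since $kb<1$ means $(k-1)b<1-b$, the condition says $(k-1)b<1-b<(k-1)u$: the number $1-b$ is a sum of $k-1$ numbers from the open interval $(b,u)$. In words, a bin can end with gap just above $b$ after $k-1$ typical items. The value $b=0$ is good (take $k$ large). *Examples.* For $u=0.9$: $k=2$ gives $0.1<b<0.5$ and $k=3$ gives $0\le b<\frac13$; for $b\ge\frac12$ no $k\ge2$ has $kb<1$. So the good values are those in $[0,\frac12)$. For $u=0.34$: $k=2$ would need $b>0.66$; $k=3$ gives $0.32<b<\frac13$; $k=4$ gives $0\le b<\frac14$; larger $k$ need $b<\frac15$. So within $[0,u)$ the values in $[\frac14,0.32]\cup[\frac13,0.34)$ are not good.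

**Lemma 5.** $P(b\text{ good})>0$.

*Proof.* Suppose $b$ is a.s. not good. We show $\pi(b)<u/2$ a.s., which contradicts $E[\pi(b)]=u/2$.

On $\{b\ge u\}$, the event $A_0\subset\{x_0>b\}$ is null, so $\pi(b)=0$. The value $b=0$ is good, so it has probability $0$.

Let $0<b<u$ with $b$ not good, and let $k=k(b)\ge1$ be the largest integer with $kb<1$ (it exists, as $0<b<1$). Then
$$(k+1)b\ge1,\qquad b+(k-1)u\le1,$$
the second because $b$ is not good if $k\ge2$, and trivially if $k=1$. On $A_0$, all $\kappa$ items counted exceed $b$ by (F1), and by (R2), (R3) and $Y_{0,t}\ge0$ their sizes sum to at most $1$. So $\kappa b<1$ and $\kappa\le k$. By (F3) the limiting gap is at most $b$, so the sizes sum to at least $1-b\ge(k-1)u$. If $k\ge2$ and $\kappa\le k-1$, then, since sizes are at most $u$, all of them, including $x_0$, would have to equal $u$, which is a null event. If $k=1$, then $\kappa\ge1=k$. So a.s. $\kappa=k(b)$ on $A_0$, and (6) becomes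
$$\frac{u-b}u=k(b)\,\pi(b)\qquad\text{a.s. on }\{0<b<u\}.$$
Suppose $\pi(b)\ge u/2$. Then $u-b\ge ku^2/2$, so
$$b\le u-\frac{ku^2}2\le\frac1{2k},$$
the last because the quadratic is maximal at $u=1/k$. If $k\ge2$, then $\frac1{2k}<\frac1{k+1}\le b$, a contradiction. If $k=1$, then $u-\frac{u^2}2<\frac12$ because $(1-u)^2>0$, while $b\ge\frac12$, again a contradiction. So $\pi(b)<u/2$ a.s. $\square$

*Remark.* In the case $k=1$ the hypothesis $u<1$ is used through a strict inequality. For $u=1$, $b=\frac12$ the arithmetic gives no contradiction: $b=\frac12$ is not good, $\kappa=1$, and $\pi=(u-b)/u=\frac12=\frac u2$.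

## 8. Windows just above $b$: inflow against outflow

On the event that $b$ is good, counting all items of a bin is useless, so we count something finer: the bins whose gap passes through the window $[b+\varepsilon,b+2\varepsilon)$, for small $\varepsilon$.

*Inflow.* If $b$ is good, then $k-1$ items can bring a new bin's gap into the window, and since the last of them has a density, this should happen with probability at least a constant times $\varepsilon$. *Outflow.* By (F3) no gap stays in the window. To leave, a bin with gap in the window must be hit by an item larger than $b$ that fits, so by an item in $(b,b+2\varepsilon)$. Such an item has probability at most $2\varepsilon/u$; and First Fit gives it to that bin only if the bin's gap is a running maximum, that is, one of the values $Z_{i,\cdot}$.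

Balance forces a value $Z_{i,-1}$ in the window with probability bounded below, uniformly in $\varepsilon$. Taking $\varepsilon=2^{-q}$ for all large $q$ gives infinitely many distinct values on average, against Lemma 3.

For the inflow, the new bin must receive the next $k-2$ items itself, so the older bins must not have room for them. That requires the maximum gap of all older bins to be close to $b$ when the bin is born. Section 9 shows that this has positive probability.

**Fixing constants.** Goodness is defined by strict inequalities, so $\{b\text{ good}\}$ is the union, over integers $k\ge2$ and rational $\eta>0$, of the events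
$$\mathcal G_0=\{\,b+2\eta\le u,\quad kb+2k\eta\le1,\quad b+(k-1)u\ge1+2k\eta\,\}.$$
By Lemma 5 we can fix $k\ge2$ and $\eta>0$ with $P(\mathcal G_0)>0$. The intervals $[c-\eta,c-\eta/2)$ with $c\in\{\eta,\frac32\eta,2\eta,\dots\}$ cover $[0,\infty)$, so we can fix such a $c$ for which
$$\mathcal G=\mathcal G_0\cap\{c-\eta\le b<c-\eta/2\}$$
has positive probability. On $\mathcal G$ we have $b<c\le b+\eta<u$, so $0<c<1$. The event $\mathcal G$ is in $\sigma(b)$, hence shift-invariant and $\mathcal F_t$-measurable for every $t$ (mod null sets). The point of $c$ is that it is a deterministic level between $b$ and $b+\eta$.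

## 9. Pressing the maximum gap down to $b+\eta$

**Lemma 6.** $p:=P(\mathcal G\cap\{Z_{-1,-1}\le b+\eta\})>0$.

We know that $Z_{0,m}$, the maximum over *old* bins, comes down to $b$ after a long time. But in the meantime new bins are opened, and $Z_{m,m}$ includes those. The idea is to let only those items arrive that go to the old bins; this costs at most a factor $c$ per item.

*Proof.* **Step 1: a comparison before the limit.** Let $\bar u\le1$ be the item parameter. Fix a time $i\ge0$ and condition on $x_1,\dots,x_i$. Put $J=J(i)$, and for a vector $v$ of gaps of bins $1,\dots,J$ let $|v|$ be its largest entry ($0$ if $J=0$). When the gap vector is $v$, call the next item *low* if its size is at most $|v|$. Exactly the low items enter bins $1,\dots,J$, and First Fit places them there regardless of later bins. Suppose $|v|>c$. The next item is low with probability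
$$\theta(v)=\min(1,|v|/\bar u)\ge c.$$
Given that it is low, its size is uniform on $(0,\min(|v|,\bar u)]$; let $K(v,\cdot)$ be the resulting law of the new gap vector. If it is not low, $v$ is unchanged. Write $Kf(v)=\int K(v,dv')f(v')$. For $r\ge0$ define three probabilities, starting from $v$:

* $\alpha_r(v)$: after $r$ more items, the largest gap of bins $1,\dots,J$ is $\le c$;
* $\beta_r(v)$: the Markov chain with kernel $K$ started at $v$ (stopped once in $\{|v|\le c\}$) reaches $\{|v|\le c\}$ within $r$ steps;
* $\gamma_r(v)$: for some $\ell\le r$, the next $\ell$ items are all low and after them the largest gap of bins $1,\dots,J$ is $\le c$.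

If $|v|\le c$, all three equal $1$. If $|v|>c$, all three are $0$ for $r=0$, and looking at the next item gives
$$\alpha_{r+1}=\theta\,K\alpha_r+(1-\theta)\alpha_r,\qquad \beta_{r+1}=K\beta_r,\qquad \gamma_{r+1}=\theta\,K\gamma_r.$$
We claim $\alpha_r\le\beta_r$ and $\gamma_r\ge c^r\beta_r$ for all $r$. Both are clear for $r=0$ and for $|v|\le c$. For $|v|>c$, by induction and because $\beta_r$ is nondecreasing in $r$,
$$\alpha_{r+1}\le\theta K\beta_r+(1-\theta)\beta_r\le\theta\beta_{r+1}+(1-\theta)\beta_{r+1}=\beta_{r+1},\qquad \gamma_{r+1}\ge c\cdot c^rK\beta_r=c^{r+1}\beta_{r+1}.$$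
Hence $\gamma_m\ge c^m\alpha_m$. Now take $v$ to be the gap vector at time $i$. Then $\alpha_m(v)=P(Z_{i,i+m}\le c\mid x_1,\dots,x_i)$. On the event described by $\gamma_m$, no bin is opened at times $i+1,\dots,i+\ell$, because low items enter nonempty bins; so $J(i+\ell)=J(i)$ and $Z_{i+\ell,i+\ell}=Z_{i,i+\ell}\le c$. Therefore
$$P(\exists t\in[i,i+m]:Z_{t,t}\le c\mid x_1,\dots,x_i)\ \ge\ c^m\,P(Z_{i,i+m}\le c\mid x_1,\dots,x_i). \tag{7}$$

**Step 2: transfer to the limit.** We want (7) in the limit, restricted to $\mathcal G$. Let $\Phi\ge0$ be a continuous function of finitely many of the coordinates $x_i,Z_{i,s},Y_{i,s}$ with $i\le s\le0$. Before the limit, given $\tau$, its value at the shifted array depends only on $x_1,\dots,x_\tau$. Apply (7) with $i=\tau$, multiply by $\Phi$ and take expectations. The event $\{\exists t\in[0,m]:Z_{t,t}\le c\}$ is closed and $\{Z_{0,m}<c\}\subset\{Z_{0,m}\le c\}$ is open, so the portmanteau theorem gives in the limit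
$$E\big[\Phi\,1\{\exists t\in[0,m]:Z_{t,t}\le c\}\big]\ \ge\ c^m\,E\big[\Phi\,1\{Z_{0,m}<c\}\big]. \tag{8}$$
By uniform approximation (8) holds for all nonnegative continuous $\Phi$ of the coordinates generating $\mathcal F_0$. So it is an inequality between two finite Borel measures on a compact metrizable space, and it holds for all bounded $\mathcal F_0$-measurable $\Phi\ge0$, in particular for $\Phi=1_{\mathcal G}$.

**Step 3: conclusion.** On $\mathcal G$, $Z_{0,m}\downarrow b<c$ as $m\to\infty$. So $P(\mathcal G,Z_{0,m}<c)>0$ for some $m$, and (8) gives $\sum_{t=0}^mP(\mathcal G,Z_{t,t}\le c)>0$. By stationarity and invariance of $\mathcal G$ every summand equals $P(\mathcal G,Z_{-1,-1}\le c)$, which is therefore positive. Finally $c\le b+\eta$ on $\mathcal G$. $\square$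

## 10. Inflow into the window

This section bounds from below the rate at which bins acquire a gap in $[b+\varepsilon,b+2\varepsilon)$.

**Lemma 7.** There is $c_1>0$ such that for all $0<\varepsilon\le\eta/4$,
$$q_\varepsilon:=P\big(\mathcal G\cap A_0\cap\{\exists t\ge0:\ b+\varepsilon\le Y_{0,t}<b+2\varepsilon\}\big)\ \ge\ c_1\varepsilon.$$

*Proof.* We let $k-1$ items of size about $a=(1-b)/(k-1)$ arrive. First we check that this size is well inside $(b,u)$. On $\mathcal G$, $kb+2k\eta\le1$ gives $1-b\ge(k-1)b+2k\eta$, and $b+(k-1)u\ge1+2k\eta$ gives $1-b\le(k-1)u-2k\eta$; hence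
$$b+2\eta<b+\frac{2k}{k-1}\eta\ \le\ a\ \le\ u-\frac{2k}{k-1}\eta<u-2\eta.$$

Condition on $\mathcal F_{-1}$, on the event $\mathcal G\cap\{Z_{-1,-1}\le b+\eta\}\in\mathcal F_{-1}$ of probability $p$. There $b$ and $a$ are known, and $x_0,\dots,x_{k-2}$ are i.i.d. uniform on $(0,u]$. Let $\mathcal E$ be the event that
$$|x_r-a|<\frac\eta{2k}\quad(0\le r\le k-3)\qquad\text{and}\qquad\Sigma:=\sum_{r=0}^{k-2}x_r\in(1-b-2\varepsilon,\,1-b-\varepsilon].$$
(For $k=2$ the first condition is empty.) Since $(k-1)a=1-b$, the second condition says
$$x_{k-2}-a-\sum_{r\le k-3}(a-x_r)\in(-2\varepsilon,-\varepsilon].$$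
Given $x_0,\dots,x_{k-3}$ as required, $\big|\sum_{r\le k-3}(a-x_r)\big|<\eta/2$, and $2\varepsilon\le\eta/2$. So the condition puts $x_{k-2}$ into an interval of length $\varepsilon$ contained in $(a-\eta,a+\eta)\subset(b+\eta,u)$. The intervals of length $\eta/k$ for the first $k-2$ items also lie in $(0,u)$. Therefore
$$P(\mathcal E\mid\mathcal F_{-1})\ \ge\ \Big(\frac{\eta}{ku}\Big)^{k-2}\frac{\varepsilon}{u}.$$

We check what happens on $\mathcal E$. All of $x_0,\dots,x_{k-2}$ exceed $b+\eta\ge Z_{-1,-1}\ge Z_{-1,r}$ for $r\ge-1$, and $\Sigma<1$. Since $x_0>Z_{-1,-1}$, $A_0$ occurs and $Y_{0,0}=1-x_0$. For $1\le r\le k-2$, inductively, $Z_{-1,r-1}<x_r\le1-\sum_{s<r}x_s=Y_{0,r-1}$, so item $r$ hits the bin born at $0$. Thus $Y_{0,k-2}=1-\Sigma\in[b+\varepsilon,b+2\varepsilon)$. So $c_1=p\,(\eta/(ku))^{k-2}/u$ works. $\square$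

## 11. Outflow from the window, and the contradiction

This section bounds the same $q_\varepsilon$ from above and ends the proof of Theorem 1. For $0<\varepsilon\le\eta/4$ let
$$U_\varepsilon=\{\exists i\le-1:\ Z_{i,-1}\in[b+\varepsilon,b+2\varepsilon)\},$$
which is $\mathcal F_{-1}$-measurable (mod null sets).

**Step 1: every bin that enters the window leaves it once.** Say that the bin born at $i$ *departs* at time $s+1$ if $Y_{i,s}\in[b+\varepsilon,b+2\varepsilon)$ and $Y_{i,s+1}<b+\varepsilon$. If $Y_{i,t}\in[b+\varepsilon,b+2\varepsilon)$ for some $t$, then by (F3) the gap is eventually below $b+\varepsilon$, and by monotonicity there is exactly one departure time. At a departure the gap changes, so by (R3) item $s+1$ hits the bin: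
$$b\le Z_{i-1,s}<x_{s+1}\le Y_{i,s}<b+2\varepsilon,\qquad Z_{i,s}=\max(Z_{i-1,s},Y_{i,s})=Y_{i,s}\in[b+\varepsilon,b+2\varepsilon). \tag{9}$$
So the departing item has size in $(b,b+2\varepsilon)$, and just before the departure some value $Z_{i,s}$ lies in the window.

**Step 2: balance.** A departure of the bin born at $0$ implies $A_0$ by (F2), because $Y_{0,s}\ge b+\varepsilon>0$. So, by Step 1, $q_\varepsilon$ is the probability that $\mathcal G$ holds and this bin departs at some time $s+1\ge1$. Shift by $s+1$, using stationarity and the invariance of $\mathcal G$ and $b$: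
$$q_\varepsilon=\sum_{s\ge0}P(\mathcal G,\text{ the bin born at }0\text{ departs at time }s+1)=\sum_{i\le-1}P(\mathcal G,\text{ the bin born at }i\text{ departs at time }0).$$
The events in the last sum are disjoint, since item $0$ hits at most one bin by (F1). By (9) with $s=-1$ each of them lies in $\mathcal G\cap U_\varepsilon\cap\{b<x_0<b+2\varepsilon\}$. As $x_0$ is uniform on $(0,u]$ and independent of $\mathcal F_{-1}$,
$$q_\varepsilon\ \le\ P\big(\mathcal G\cap U_\varepsilon\cap\{b<x_0<b+2\varepsilon\}\big)\ \le\ \frac{2\varepsilon}u\,P(\mathcal G\cap U_\varepsilon).$$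
With Lemma 7 the factor $\varepsilon$ cancels:
$$P(\mathcal G\cap U_\varepsilon)\ \ge\ \frac{uc_1}2\qquad\text{for all }0<\varepsilon\le\eta/4. \tag{10}$$

**Step 3: too many record values.** Take $\varepsilon=2^{-q}$ with $2^{-q}\le\eta/4$. The windows $[b+2^{-q},b+2\cdot2^{-q})$ are disjoint for different $q$, and on $\mathcal G$ they lie below $b+\eta<u$. So each $U_{2^{-q}}$ that occurs provides a different value of $Z_{i,-1}$, $i\le-1$, in $[0,u)$. With (10),
$$E[N_{-1}]\ \ge\sum_{q:\,2^{-q}\le\eta/4}P(\mathcal G\cap U_{2^{-q}})=\infty.$$
But $E[N_{-1}]\le2$ by Lemma 3. This contradiction shows that no sequence as in (1) exists, which proves Theorem 1, and with it Corollary 2. $\blacksquare$
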